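# Lifting Banach spaces through Arens–Eells $p$-spaces: only finite dimension survives for $p<1$

## A guess carried over from $p=1$, tested on $\mathbb R$, $\mathbb R^n$ and $\ell_1$

Let $X$ be a Banach space. Forget its linear structure, keep only the metric, and build from this metric space a new linear space $\mathcal E_p(X)$ that has one vector $\delta(x)$ for each point $x\in X$. There is a natural linear map $\beta_X$ back to $X$ that sends $\delta(x)$ to $x$. The nonlinear map $x\mapsto\delta(x)$ is a right inverse of $\beta_X$. Is there a *bounded linear* right inverse?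

For $p=1$, every separable Banach space has one (Godefroy–Kalton, *Lipschitz-free Banach spaces*, Studia Math. 159 (2003)). So the first guess for $0<p<1$ is that bounded linear right inverses exist here too, at least for separable spaces, perhaps with a worse constant. Let us fix the definitions and test this guess. All vector spaces are real.

**Definition ($p$-Banach space).** Let $0<p\le1$. A $p$-Banach space is a vector space $Y$ with a quasi-norm that is complete and satisfies
$$\|y_1+y_2\|^p\le\|y_1\|^p+\|y_2\|^p .$$

The model example is $\ell_p$ with $\|x\|_p=(\sum|x_i|^p)^{1/p}$, because $|s+t|^p\le|s|^p+|t|^p$ for real $s,t$. We write $\ell_p^N$ for its $N$-dimensional version. For $p\le r\le 1$ and $t_j\ge0$ we have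
$$\Big(\sum_j t_j^r\Big)^{1/r}\le\Big(\sum_jt_j^p\Big)^{1/p}. \tag{1}$$
To see this, scale so that $\sum t_j^p=1$. Then $t_j\le1$, so $t_j^r\le t_j^p$. Applied to two terms, (1) shows that every $r$-Banach space with $p\le r\le1$ is a $p$-Banach space. In particular every Banach space is a $p$-Banach space. In the other direction, in $\ell_p$ with $p<1$ we have $\|e_1+\dots+e_N\|_p=N^{1/p}$, which is much larger than $N$. A Banach space allows at most $N$ for a sum of $N$ unit vectors, and the whole talk exploits this difference.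

**Definition (Arens–Eells $p$-space).** Let $(M,d)$ be a pointed metric space with base point $0$. A molecule is a finite sum $\mu=\sum_i a_i(\delta(x_i)-\delta(y_i))$ with $a_i\in\mathbb R$ and $x_i,y_i\in M$. Put
$$\|\mu\|_{\mathcal E_p(M)}=\inf\Big(\sum_i|a_i|^pd(x_i,y_i)^p\Big)^{1/p},$$
where the infimum is over all such representations of $\mu$. The completion of the space of molecules is $\mathcal E_p(M)$. We write $\delta(x)$ for $\delta(x)-\delta(0)$, so that $\delta(0)=0$.

Think of $a(\delta(x)-\delta(y))$ as moving a mass $a$ from $y$ to $x$, at cost $|a|d(x,y)$. Costs of several moves are added in the $p$-th power. For $p<1$ it is expensive to cut a move into short moves. In $M=\mathbb R$,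
$$\delta(1)-\delta(0)=\sum_{k=1}^{L}\big(\delta(k/L)-\delta((k-1)/L)\big),$$
and this representation costs $(L\cdot L^{-p})^{1/p}=L^{(1-p)/p}$ instead of $1$. For $p=1$ the cut is free.

**Universal property.** For a $p$-Banach space $Y$ and a Lipschitz map $f:M\to Y$ with $f(0)=0$, there is exactly one bounded linear operator $T_f:\mathcal E_p(M)\to Y$ with $T_f\delta(x)=f(x)$ for all $x$, and $\|T_f\|=\mathrm{Lip}(f)$. This is a standard fact. On molecules, $T_f$ sends $\sum a_i(\delta(x_i)-\delta(y_i))$ to $\sum a_i(f(x_i)-f(y_i))$, and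
$$\Big\|\sum_ia_i(f(x_i)-f(y_i))\Big\|^p\le\mathrm{Lip}(f)^p\sum_i|a_i|^pd(x_i,y_i)^p .$$
Taking the infimum over representations gives $\|T_f\mu\|\le\mathrm{Lip}(f)\|\mu\|$. The operator extends to the completion, and it is unique because the $\delta(x)$ span a dense subspace. Also $\|f(x)-f(y)\|\le\|T_f\|\,\|\delta(x)-\delta(y)\|\le\|T_f\|\,d(x,y)$, so $\mathrm{Lip}(f)\le\|T_f\|$. Real-valued Lipschitz functions supply the remaining facts. A nonzero molecule has an atom of nonzero weight at some $x\ne0$, and a Lipschitz bump at $x$ that vanishes at $0$ and at the other atoms shows that its $p$-norm is not zero. The function $z\mapsto d(z,x)-d(0,x)$ shows that $\|\delta(y)-\delta(x)\|\ge d(y,x)$, so $\delta$ is an isometric embedding.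

If $f(0)\ne0$, we let $T_f$ mean $T_{f-f(0)}$. In all cases $T_f(\delta(x)-\delta(y))=f(x)-f(y)$. By uniqueness, $\varphi\circ T_f=T_{\varphi\circ f}$ for every bounded linear $\varphi$ on $Y$.

**Definition ($p$-Lipschitz lifting property).** Let $X$ be a Banach space with base point $0$, and let $\beta_X=T_{\mathrm{Id}_X}:\mathcal E_p(X)\to X$, so $\beta_X\delta(x)=x$ and, for $X\neq\{0\}$, $\|\beta_X\|=1$. The space $X$ has the $p$-Lipschitz lifting property if there is a bounded linear $T:X\to\mathcal E_p(X)$ with $\beta_XT=\mathrm{Id}_X$. Such a $T$ is called a lifting.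

Now we test the guess.

*The line.* For $X=\mathbb R$, the operator $T(t)=t\,\delta(1)$ is a lifting of norm $1$.

*Finite dimension.* Let $\dim X=n\ge1$. An Auerbach basis of $X$ is a basis $(e_i)$ with biorthogonal functionals $(e_i^*)$ such that $\|e_i\|=\|e_i^*\|=1$ for all $i$. Every finite-dimensional normed space has one (a textbook theorem). Put $Tx=\sum_ie_i^*(x)\delta(e_i)$. Then $\beta_XTx=\sum_i e_i^*(x)e_i=x$, and since $\delta(e_i)=\delta(e_i)-\delta(0)$ costs $1$,
$$\|Tx\|\le\Big(\sum_{i=1}^n|e_i^*(x)|^p\Big)^{1/p}\le n^{1/p}\|x\| . \tag{2}$$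
So the guess passes in every finite dimension. The bound grows with $n$, but so does the same bound for $p=1$, where we know that separable infinite-dimensional spaces lift.

*The space $\ell_1$.* For $p=1$ the formula $Tx=\sum_ix_i\delta(e_i)$ is a lifting of $\ell_1$ of norm $1$. For $p<1$, consider it on finitely supported vectors. Let
$$G_i(x)=\max(0,1-\|x-e_i\|_1),\qquad G=(G_1,\dots,G_n):\ell_1\to\ell_p^n .$$
The sets $\{G_i>0\}$ are the open unit balls around the $e_i$. They are disjoint because $\|e_i-e_j\|_1=2$. Hence $G(x)-G(y)$ has at most two nonzero coordinates, each of modulus at most $\|x-y\|_1$, and $\mathrm{Lip}(G)\le2^{1/p}$ whatever $n$ is. Moreover $G(0)=0$ and $G(e_i)=e_i$, so $T_G\big(\sum x_i\delta(e_i)\big)=(x_i)$ and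
$$\Big\|\sum_{i=1}^nx_i\delta(e_i)\Big\|_{\mathcal E_p(\ell_1)}\ge2^{-1/p}\Big(\sum_{i=1}^n|x_i|^p\Big)^{1/p}.$$
For $x=e_1+\dots+e_n$ the left side is at least $2^{-1/p}n^{1/p}$, while $\|x\|_1=n$. So the natural formula is unbounded on $\ell_1$ for $p<1$.

This refutes one formula, not all liftings. But the guess is wrong, and it is wrong for every infinite-dimensional space.

## The quantitative statements

**Theorem A.** Let $0<p<1$, let $X$ be a Banach space, $E\subset X$ a subspace with $\dim E=n\ge1$, and $T:E\to\mathcal E_p(X)$ a bounded linear operator with $\beta_XTx=x$ for all $x\in E$. Then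
$$\|T\|\ \ge\ \tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}} .$$

**Corollary.** For every $0<p<1$, no infinite-dimensional Banach space has the $p$-Lipschitz lifting property. Every finite-dimensional space has it. So a Banach space has the property if and only if it is finite-dimensional, and for $\dim X=n\ge1$ the least lifting norm $\lambda_p(X)$, that is, the infimum of $\|T\|$ over all liftings $T$, satisfies
$$\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}}\le\lambda_p(X)\le n^{1/p}.$$

*Proof of the Corollary from Theorem A.* If $\dim X=\infty$ and $T$ is a lifting, apply Theorem A to $T|_E$ for subspaces $E$ of every dimension $n$. Since $\|T|_E\|\le\|T\|$, this gives $\|T\|\ge\frac1{18}8^{-1/p}n^{(1-p)/(2p)}$ for all $n$, and the right side is unbounded. If $1\le\dim X=n<\infty$, the upper bound is (2) and the lower bound is Theorem A with $E=X$. The space $\{0\}$ lifts trivially. $\square$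

The second theorem replaces $X$ by an arbitrary metric space. Let $J:\mathcal E_p(M)\to\mathcal E_1(M)$ be the canonical norm-one operator with $J\delta(x)=\delta(x)$, that is, $J=T_\delta$ for the isometric embedding $\delta:M\to\mathcal E_1(M)$. An operator is compact if it sends the unit ball to a relatively compact set.

**Theorem B.** Let $0<p<1$, let $M$ be any pointed metric space, let $Y$ be a $p$-Banach space and $T:Y\to\mathcal E_p(M)$ bounded and linear. Then either

1. $JT$ is compact, or
2. there is $K<\infty$ such that for every $N$ there are operators $\alpha:\ell_p^N\to Y$ and $\gamma:\mathcal E_p(M)\to\ell_p^N$ with $\gamma T\alpha=\mathrm{Id}_{\ell_p^N}$, $\|\alpha\|\le K$, $\|\gamma\|\le K$.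

If $Y$ is $r$-Banach for some $p<r\le1$ (in particular, if $Y$ is a Banach space), then 1 holds. Consequently, for such $Y$ and every Lipschitz map $f$ from $M$ to a Banach space, $T_fT$ is compact.

Theorem B contains the negative answer again: if $T$ were a lifting of $X$, then $\mathrm{Id}_X=\beta_XT$ would be compact, so $\dim X<\infty$.

Here is a small example of alternative 2. Let $M$ be infinite with all nonzero distances equal to $1$, let $Y=\mathcal E_p(M)$ and $T=\mathrm{Id}$. Pick distinct $x_1,\dots,x_N\ne0$, put $\alpha e_i=\delta(x_i)$, and let $\gamma=T_G$, where $G(x_i)=e_i$ and $G=0$ elsewhere. Then $\|\alpha\|\le1$. Since $\|G(x)-G(y)\|_p\le2^{1/p}$, also $\|\gamma\|\le2^{1/p}$, and $\gamma\alpha=\mathrm{Id}$. Here $J$ is not compact, because the points $\delta(x)$, $x\neq 0$, are at mutual distance $1$ in $\mathcal E_1(M)$.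

## Why bumps around points and linear functionals both fail

The test on $\ell_1$ suggests a strategy. Given a lifting $T$ on an $n$-dimensional space $E$, choose unit-ball vectors $b_1,\dots,b_N\in E$ and a map $G:X\to\ell_p^N$ with a Lipschitz constant independent of $N$, such that the $i$-th coordinate of $T_GTb_i$ is at least a fixed $c>0$. Then $R=T_GT$ is a bounded operator from a Banach space into $\ell_p^N$, and $R(\sum\pm b_k)$ ought to have $p$-norm about $cN^{1/p}$, while $\|\sum\pm b_k\|\le N$. For large $N$ this is a contradiction. The question is how to choose $G$.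

*Bumps.* On $\ell_1$ we took disjoint bumps around the points $e_i$. The sensible generalization is to take disjoint bumps around separated points $b_i$. This stops working at once, because $Tb_i$ need not be $\delta(b_i)$. All we know is $\beta_XTb_i=b_i$, and this says nothing about *where* $Tb_i$ has its atoms. In the finite-dimensional lifting $Tx=\sum_je_j^*(x)\delta(e_j)$, all the vectors $Tb$ have their atoms among $0,e_1,\dots,e_n$. Any $G$ that vanishes at these points gives $T_GT=0$. The operator $Tx=\sum_je_j^*(x)\,t^{-1}\delta(te_j)$ is a lifting with the same norm bound for every $t>0$, so the atoms can also be moved very far away.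

*Linear functionals.* A functional $\varphi_i\in X^*$ does see $b_i$: $T_{\varphi_i}Tb_i=\varphi_i(\beta_XTb_i)=\varphi_i(b_i)$. So try $\Phi=(\varphi_1,\dots,\varphi_N)$. The coordinates are then large in the right places, but $T_\Phi T=\Phi|_E$ no longer depends on $T$, so it cannot produce a contradiction. What breaks is the Lipschitz constant. On $\ell_1^N$ with coordinate functionals, $\mathrm{Lip}(\Phi)=\sup\|x\|_p/\|x\|_1=N^{(1-p)/p}$, and the inequality $N^{1/p}\le\mathrm{Lip}(\Phi)\cdot N$ is an equality.

So bumps have disjoint supports but do not see $b_i$, and functionals see $b_i$ but have no disjoint supports. The way out is to use functions that *agree with linear functionals on the atoms of the $Tb_k$*, are disjoint there, and are cut off elsewhere. For this we want $\varphi_i$ to vanish on the atoms of $Tb_k$ for all $k\ne i$ and yet to be large at $b_i$. This is possible if, firstly, each $Tb_k$ has few relevant atoms, with a number $m$ that does not depend on $n$, and, secondly, there are so many candidates $b$ (exponentially many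 in $n$) that $N$ of them can be chosen with $b_i$ far from the span of the other atoms. The next two sections give these two facts.

## Few atoms suffice: the effect of $p<1$

The purpose of the first lemma is to replace $u\in\mathcal E_p(M)$ by a molecule with a controlled number of terms, with a small error for *all* Lipschitz maps into Banach spaces at once. This is where $p<1$ is used: many short moves are expensive in $\mathcal E_p$, so for a bounded $p$-cost the short moves have small total length.

**Lemma 1.** Let $u\in\mathcal E_p(M)$, $\|u\|<C$, $\eta>0$, and $m=\lfloor(2C/\eta)^{p/(1-p)}\rfloor$. There is $s=\sum_{j\le m}c_j(\delta(x_j)-\delta(y_j))$ such that $\|T_f(u-s)\|\le\eta\,\mathrm{Lip}(f)$ for every Lipschitz map $f$ from $M$ into a Banach space.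

*Proof.* Molecules are dense and $\|u\|^p<C^p$, so there is a molecule $\mu$ with $\|u-\mu\|\le\eta/2$ and $\|\mu\|^p\le\|u\|^p+\|u-\mu\|^p<C^p$. By the definition of the infimum, $\mu$ has a representation $\mu=\sum_jc_j(\delta(x_j)-\delta(y_j))$ such that the numbers $t_j=|c_j|d(x_j,y_j)$ satisfy $\sum_jt_j^p<C^p$. Order the terms so that $t_1\ge t_2\ge\cdots$, and let $s$ be the sum of the first $m$ terms. (If there are at most $m$ terms, then $s=\mu$, and the tail below is zero.)

The first $m+1$ numbers $t_j^p$ are all at least $t_{m+1}^p$, so $(m+1)t_{m+1}^p\le C^p$, that is, $t_{m+1}\le C(m+1)^{-1/p}$. For $j>m$ write $t_j=t_j^{1-p}t_j^p\le t_{m+1}^{1-p}t_j^p$. Hence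
$$\sum_{j>m}t_j\le t_{m+1}^{1-p}\sum_jt_j^p\le C^{1-p}(m+1)^{-(1-p)/p}\,C^p=C(m+1)^{-(1-p)/p}.$$
Since $m+1>(2C/\eta)^{p/(1-p)}$, the last expression is less than $C\cdot\eta/(2C)=\eta/2$.

Now let $f$ be a Lipschitz map into a Banach space. A Banach space is a $p$-Banach space, so $\|T_f(u-\mu)\|\le\mathrm{Lip}(f)\,\eta/2$. By the ordinary triangle inequality in the target,
$$\|T_f(\mu-s)\|\le\sum_{j>m}|c_j|\,\|f(x_j)-f(y_j)\|\le\mathrm{Lip}(f)\sum_{j>m}t_j\le\mathrm{Lip}(f)\,\eta/2 .$$
Adding the two bounds gives the claim. $\square$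

The molecule $s$ depends on $u$ but not on $f$. We shall use the same $s$ for two different maps.

## Choosing vectors far from each other's atoms

The second lemma selects $N$ vectors such that each one is far from the sum of the small subspaces attached to the others. A subspace of dimension $D$ can be close to only about $\mathrm{const}^D$ points of a separated subset of the unit ball, so random choices succeed if the supply is large.

**Lemma 2.** Let $X$ be a normed space, $B$ a finite index set, and $(x_w)_{w\in B}$ points of the unit ball of $X$ with $\|x_w-x_{w'}\|\ge\sigma>0$ for $w\ne w'$. For each $w\in B$ let $V_w\subset X$ be a subspace with $\dim V_w\le q$. If $|B|>N(2+4/\sigma)^{q(N-1)}$, there are $w_1,\dots,w_N\in B$ with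
$$\mathrm{dist}\Big(x_{w_i},\sum_{k\ne i}V_{w_k}\Big)\ge\sigma/4\qquad(1\le i\le N).$$

*Proof.* **Step 1: a fixed subspace is close to few of the points.** Let $V\subset X$ be a subspace with $\dim V=D$. We show that at most $(2+4/\sigma)^D$ indices $w$ satisfy $\mathrm{dist}(x_w,V)<\sigma/4$. For each such $w$ choose $v_w\in V$ with $\|x_w-v_w\|<\sigma/4$. Then $\|v_w\|<1+\sigma/4$, and for $w\neq w'$ we have $\|v_w-v_{w'}\|>\sigma-2\cdot\sigma/4=\sigma/2$. If $D=0$, all $v_w$ are $0$, so there is at most one such $w$. If $D\ge1$, the open balls of $V$ with centers $v_w$ and radius $\sigma/4$ are disjoint and lie in the ball of $V$ of radius $1+\sigma/2$ about $0$. Comparing volumes in $V$, their number is at most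
$$\Big(\frac{1+\sigma/2}{\sigma/4}\Big)^D=(2+4/\sigma)^D .$$

**Step 2: a random choice works.** Draw $w_1,\dots,w_N$ independently and uniformly from $B$. Fix $i$ and condition on the $w_k$ with $k\ne i$. The subspace $\sum_{k\ne i}V_{w_k}$ is then fixed, and its dimension is at most $q(N-1)$. By Step 1, the $i$-th inequality fails with conditional probability at most $(2+4/\sigma)^{q(N-1)}/|B|$. The probability that at least one of the $N$ inequalities fails is at most $N(2+4/\sigma)^{q(N-1)}/|B|<1$. So some choice satisfies all of them. $\square$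

## A map into $\ell_p^N$ with one large coordinate per vector

We now combine the two lemmas. The proposition is stated for a general metric space $M$ and a map $f:M\to X$. For Theorem A take $M=X$ and $f=\mathrm{Id}_X$, so that $T_f=\beta_X$.

**Proposition 3.** Let $0<p<1$, $M$ a pointed metric space, $X$ a Banach space, $f:M\to X$ a $1$-Lipschitz map with $f(0)=0$, and $C,\sigma>0$. Let $B\subset\mathcal E_p(M)$ be a finite set with $\|w\|<C$ and $\|T_fw\|\le1$ for $w\in B$, and $\|T_fw-T_fw'\|\ge\sigma$ for $w\ne w'$ in $B$. Put $m=\lfloor(80C/\sigma)^{p/(1-p)}\rfloor$. If $|B|>N(2+4/\sigma)^{2m(N-1)}$, there are $w_1,\dots,w_N\in B$ and a Lipschitz map $G:M\to\ell_p^N$ with $G(0)=0$, $\mathrm{Lip}(G)\le2^{1+1/p}$, and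
$$\pi_iT_Gw_i\ge\sigma/8\qquad(1\le i\le N),$$
where $\pi_i$ is the $i$-th coordinate functional.

*Proof.* **Step 1: functionals that vanish on the atoms of the other vectors.** Put $\eta=\sigma/40$, so that $2C/\eta=80C/\sigma$. For each $w\in B$ let $s_w$ be the molecule from Lemma 1 for $u=w$. It has at most $m$ terms. Let $F_w\subset M$ be the set of the at most $2m$ points that occur in it, and let $V_w=\mathrm{span}\,f(F_w)$, so $\dim V_w\le2m$. Lemma 2 with $x_w=T_fw$ and $q=2m$ gives $w_1,\dots,w_N$. Write $s_i,F_i,V_i$ for $s_{w_i},F_{w_i},V_{w_i}$. The subspace $\sum_{k\ne i}V_k$ is finite-dimensional, hence closed, and $T_fw_i$ has distance at least $\sigma/4$ from it. By Hahn–Banach there are $\varphi_i\in X^*$ with $\|\varphi_i\|\le1$ and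
$$\varphi_i=0\ \text{ on }\ V_k\ (k\ne i),\qquad\varphi_i(T_fw_i)\ge\sigma/4. \tag{3}$$

**Step 2: disjoint functions on the finite set of atoms.** The aim is to see that the $\varphi_i\circ f$ have disjoint supports on the atoms, and to record what this says about distances. Let $A=\{0\}\cup\bigcup_kF_k$ and $f_i=\varphi_i\circ f|_A$. Each $f_i$ is $1$-Lipschitz, $f_i(0)=0$, and $f_i=0$ on $F_k$ for $k\ne i$ by (3). Every point of $A$ other than $0$ lies in some $F_k$, and there only $f_k$ can be nonzero. So at each point of $A$ at most one $f_i$ is nonzero.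

We split by sign. For $a=(i,+)$ or $a=(i,-)$ let $u_a=f_i^{+}$ or $u_a=f_i^-$, the positive or negative part of $f_i$. The $2N$ functions $u_a\ge0$ are $1$-Lipschitz on $A$, and at each point of $A$ at most one of them is nonzero. Let $a\ne b$, $u_a(x)>0$ and $u_b(y)>0$ with $x,y\in A$. Then $u_a(y)=0$ and $u_b(x)=0$, so $u_a(x)=u_a(x)-u_a(y)\le d(x,y)$ and likewise $u_b(y)\le d(x,y)$. Therefore
$$u_a(x)+u_b(y)\le2d(x,y)\qquad\text{whenever } a\neq b,\ u_a(x)>0,\ u_b(y)>0. \tag{4}$$

**Step 3: extension to $M$ with disjointness preserved.** An extension with the best Lipschitz constant may destroy disjointness. Let $M=\{y,x,y'\}$ with $d(y,x)=d(x,y')=1$, $d(y,y')=2$, let $A=\{y,y'\}$, $u_a(y)=2=u_b(y')$, and $u_a(y')=0=u_b(y)$. Both functions are $1$-Lipschitz, but each $1$-Lipschitz extension of either one takes the value $1$ at $x$. We therefore let the functions decay with slope $2$, and (4) shows that this is enough. Define on $M$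
$$U_a(x)=\max\Big(0,\max_{y\in A}\big(u_a(y)-2d(x,y)\big)\Big).$$
As a finite maximum of $2$-Lipschitz functions, $U_a$ is $2$-Lipschitz, and $U_a\ge0$. For $x\in A$ the choice $y=x$ gives $U_a(x)\ge u_a(x)$. Conversely $u_a(y)-2d(x,y)\le u_a(x)+d(x,y)-2d(x,y)\le u_a(x)$ for all $y\in A$. So $U_a=u_a$ on $A$.

Suppose that $a\ne b$ and $U_a(x)>0$, $U_b(x)>0$ at some $x\in M$. Then there are $y,y'\in A$ with $u_a(y)>2d(x,y)$ and $u_b(y')>2d(x,y')$. Adding,
$$u_a(y)+u_b(y')>2\big(d(x,y)+d(x,y')\big)\ge2d(y,y'),$$
which contradicts (4). Hence at each point of $M$ at most one $U_a$ is nonzero. If $a\ne b$, $U_a(x)>0$ and $U_b(y)>0$, then $U_a(y)=0=U_b(x)$, and the $2$-Lipschitz bound gives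
$$U_a(x)\le2d(x,y),\qquad U_b(y)\le2d(x,y). \tag{5}$$

**Step 4: the map $G$ and its Lipschitz constant.** Let $G_i=U_{(i,+)}-U_{(i,-)}$ and $G=(G_1,\dots,G_N)$. Since $0\in A$ and $f_i(0)=0$, all $U_a(0)=u_a(0)=0$, so $G(0)=0$. On $A$ we have $G_i=f_i^+-f_i^-=\varphi_i\circ f$. As a difference of two $2$-Lipschitz functions, $G_i$ satisfies $\mathrm{Lip}(G_i)\le4$.

Let $x,y\in M$. At most one $U_a$ is nonzero at $x$ and at most one, say $U_b$, at $y$. If these are the same function, or if one of them is missing, then $G(x)-G(y)$ has at most one nonzero coordinate, of modulus at most $2d(x,y)$, because $U_a$ is $2$-Lipschitz. If $a\ne b$ belong to the same index, $a=(i,\pm)$ and $b=(i,\mp)$, there is one nonzero coordinate, of modulus $U_a(x)+U_b(y)\le4d(x,y)$ by (5). If $a,b$ belong to different indices, there are two nonzero coordinates, each of modulus at most $2d(x,y)$ by (5). Since $2\le2^{1/p}$, in all cases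
$$\|G(x)-G(y)\|_p\le2^{1/p}\cdot2\,d(x,y),$$
that is, $\mathrm{Lip}(G)\le2^{1+1/p}$. This bound does not depend on $N$.

**Step 5: the large coordinates.** The aim is to transfer the lower bound in (3) from $\varphi_i\circ f$ to $G_i$. By uniqueness $\pi_iT_G=T_{G_i}$ and $\varphi_iT_f=T_{\varphi_i\circ f}$. The molecule $s_i$ involves only points of $F_i\subset A$, where $G_i=\varphi_i\circ f$. Hence $T_{G_i}(s_i)=\varphi_iT_f(s_i)$. Lemma 1 for the map $G_i$ (Lipschitz constant at most $4$) gives $|T_{G_i}(w_i-s_i)|\le4\eta$, and Lemma 1 for the map $f$ gives $\|T_f(w_i-s_i)\|\le\eta$. Together with (3),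
$$\pi_iT_Gw_i\ge T_{G_i}(s_i)-4\eta=\varphi_iT_f(s_i)-4\eta\ge\varphi_iT_f(w_i)-5\eta\ge\frac\sigma4-\frac\sigma8=\frac\sigma8. \qquad\square$$

## Random signs, volume, and the lower bound $n^{(1-p)/(2p)}$

We prove Theorem A. Suppose that $\|T\|<C$. The numbers $m$ and $N$ below depend only on $C$ and $p$. If $n$ is large, the unit ball of $E$ contains enough separated points for Proposition 3, and then $\ell_p^N$ contradicts the triangle inequality of $X$. So $n$ is bounded in terms of $C$.

*Proof of Theorem A.* **Step 1: the parameters.** Since $\|x\|=\|\beta_XTx\|\le\|Tx\|$ for $x\in E$, we have $\|T\|\ge1$. Fix $C>\|T\|$ and put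
$$m=\lfloor(160C)^{p/(1-p)}\rfloor\ge1,\qquad N=\Big\lfloor(4\cdot32^pC^p)^{1/(1-p)}\Big\rfloor+1 .$$
The choice of $N$ means that $N^{1-p}>4\cdot32^pC^p$.

**Step 2: many separated points.** Let $S$ be a maximal subset of the closed unit ball $B_E$ whose distinct points are at distance at least $\frac12$. It is finite by compactness. By maximality the balls of radius $\frac12$ around its points cover $B_E$, and comparing volumes gives $|S|\,2^{-n}\ge1$, so $|S|\ge2^n$. Put $M=X$, $f=\mathrm{Id}_X$, $B=T(S)$ and $\sigma=\frac12$. Then $T_f=\beta_X$ and $\beta_XTb=b$ for $b\in S$. So $\|Tb\|<C$, $\|\beta_XTb\|\le1$, the points $\beta_XTb$ are $\frac12$-separated, and $T$ is injective on $S$, so $|B|=|S|\ge2^n$. Here $80C/\sigma=160C$, so $m$ is the number in Proposition 3, and $2+4/\sigma=10$.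

**Step 3: the claim $2^n\le N\,10^{2m(N-1)}$.** Suppose that it fails. Then $|B|>N\,10^{2m(N-1)}$, and Proposition 3 gives $b_1,\dots,b_N\in S$ and $G:X\to\ell_p^N$. The operator $R=T_GT:E\to\ell_p^N$ satisfies
$$\|R\|\le2^{1+1/p}C,\qquad\pi_iRb_i\ge\tfrac1{16}.$$
We have no control of the entries $\pi_iRb_k$ with $k\ne i$, and in the sum $\sum_kb_k$ they might cancel the diagonal ones. Random signs prevent this. Let $\varepsilon_1,\dots,\varepsilon_N$ be independent random signs. For real $a,b$, at least one of $|a+b|,|a-b|$ is at least $|a|$, since their sum is at least $2|a|$. Hence $\frac12(|a+b|^p+|a-b|^p)\ge\frac12|a|^p$. Apply this in the $i$-th coordinate, averaging first over $\varepsilon_i$ with the other signs fixed: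
$$\mathbb E\Big\|R\sum_k\varepsilon_kb_k\Big\|_p^p=\sum_{i=1}^N\mathbb E\Big|\varepsilon_i\pi_iRb_i+\sum_{k\ne i}\varepsilon_k\pi_iRb_k\Big|^p\ge\frac N{2\cdot16^p}.$$
On the other hand $X$ is a Banach space, so $\|\sum_k\varepsilon_kb_k\|\le N$ for all signs, and the left side is at most $(2^{1+1/p}C\,N)^p=2^{p+1}C^pN^p$. Comparing, $N^{1-p}\le2\cdot16^p\cdot2^{p+1}C^p=4\cdot32^pC^p$. This contradicts Step 1 and proves the claim.

**Step 4: solving for $C$.** Take logarithms in the claim. Since $\log_2N\le N$, $2\log_210<7$ and $m\ge1$,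
$$n\le\log_2N+2mN\log_210\le N+7mN\le8mN .$$
Now $m\le(160C)^{p/(1-p)}$. Also $(4\cdot32^pC^p)^{1/(1-p)}\ge1$, and $t+1\le2t$ for $t\ge1$, so $N\le2\cdot4^{1/(1-p)}(32C)^{p/(1-p)}$. As $160\cdot32=5120$,
$$n\le16\cdot4^{1/(1-p)}\cdot5120^{\,p/(1-p)}\,C^{2p/(1-p)} .$$
Raise this to the power $\frac{1-p}{2p}$ and solve for $C$:
$$C\ge16^{-\frac{1-p}{2p}}\,4^{-\frac1{2p}}\,5120^{-1/2}\,n^{\frac{1-p}{2p}} .$$
Here $16^{-\frac{1-p}{2p}}=4^{-\frac{1-p}p}=4\cdot4^{-1/p}$ and $4^{-\frac1{2p}}=2^{-1/p}$, so the constant is $4\cdot8^{-1/p}/\sqrt{5120}$. Since $\sqrt{5120}<\sqrt{5184}=72$, we have $4/\sqrt{5120}>\frac1{18}$, and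
$$C\ge\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}} .$$
Let $C\downarrow\|T\|$. $\blacksquare$

With Theorem A the Corollary is proved. The two bounds for $\lambda_p(X)$ leave a gap. For $X=\ell_1^n$, the lifting $Tx=\sum x_i\delta(e_i)$ improves the upper bound, because $\sum|x_i|^p\le n^{1-p}(\sum|x_i|)^p$ by Hölder's inequality:
$$\tfrac1{18}\,8^{-1/p}\,n^{\frac{1-p}{2p}}\le\lambda_p(\ell_1^n)\le n^{\frac{1-p}p}.$$
So for $\ell_1^n$ the growth is polynomial, bounded below and above by powers of $n$ whose exponents are proportional to $(1-p)/p$. These notes make no claim that $\frac{1-p}{2p}$ is optimal.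

## From one large coordinate to uniform copies of $\ell_p^N$

For Theorem B the vectors $y_i$ lie in a space $Y$ that is only $p$-Banach. Then $\|\sum\pm y_k\|$ may be as large as $N^{1/p}$, and the comparison of Step 3 above gives nothing. Instead we make the off-diagonal entries small by passing to a subset of the coordinates, and invert.

*Proof of Theorem B.* **Step 1: a separated set.** Assume that $JT$ is not compact. Then $T\ne0$. Replacing $T$ by a multiple changes only $K$ in alternative 2 (if $\gamma(cT)\alpha=\mathrm{Id}$, use $c\gamma$ in place of $\gamma$), so we may assume $0<\|T\|<1$. Let $X=\mathcal E_1(M)$ and $f=\delta:M\to X$, so $f$ is $1$-Lipschitz, $f(0)=0$, $T_f=J$ and $\|J\|\le1$. Let $B_Y$ be the unit ball of $Y$. The set $JT(B_Y)$ is not relatively compact in the complete space $X$, hence not totally bounded. So for some $\sigma>0$ there is an infinite set $\mathcal Y\subset B_Y$ with $\|JTy-JTy'\|\ge\sigma$ for distinct $y,y'\in\mathcal Y$. Moreover $\|JTy\|\le\|Ty\|<1$ for all $y\in\mathcal Y$. We use $C=1$.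

**Step 2: a matrix with large diagonal and bounded columns.** Fix $N$ and choose $N'>N$ with
$$\frac{2^{p+1}N^2}{N'-1}\le\tfrac12(\sigma/8)^p .$$
Let $m=\lfloor(80/\sigma)^{p/(1-p)}\rfloor$ and take a finite subset of $\mathcal Y$ with more than $N'(2+4/\sigma)^{2m(N'-1)}$ elements. Its image under $T$ has equally many elements, since the points $JTy$ are distinct. Proposition 3, with $N'$ in place of $N$, gives $y_1,\dots,y_{N'}\in B_Y$ and $G:M\to\ell_p^{N'}$ such that the numbers $a_{ki}=\pi_kT_GTy_i$ satisfy
$$a_{ii}\ge\sigma/8,\qquad\sum_k|a_{ki}|^p=\|T_GTy_i\|_p^p\le2^{p+1}. \tag{6}$$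

**Step 3: a subset with small off-diagonal part.** Let $A$ be a uniformly random $N$-element subset of $\{1,\dots,N'\}$. A given pair $i\ne k$ lies in $A$ with probability $\frac{N(N-1)}{N'(N'-1)}$, and $\sum_{i\ne k}|a_{ki}|^p\le N'2^{p+1}$ by (6). So
$$\mathbb E\sum_{\substack{i,k\in A\\i\ne k}}|a_{ki}|^p=\frac{N(N-1)}{N'(N'-1)}\sum_{i\ne k}|a_{ki}|^p\le\frac{2^{p+1}N^2}{N'-1}\le\tfrac12(\sigma/8)^p .$$
Fix a set $A$ for which the sum on the left is at most $\frac12(\sigma/8)^p$.

**Step 4: the operators $\alpha$ and $\gamma$.** Identify $\ell_p^A$ with $\ell_p^N$. Let $\alpha:\ell_p^A\to Y$ be given by $\alpha e_i=y_i$. Since $Y$ is $p$-Banach, $\|\alpha x\|^p\le\sum|x_i|^p\|y_i\|^p\le\|x\|_p^p$, so $\|\alpha\|\le1$. Let $P_A$ be the projection onto the coordinates in $A$ and $Q=P_AT_G:\mathcal E_p(M)\to\ell_p^A$, so $\|Q\|\le2^{1+1/p}$. Let $\Delta=\mathrm{diag}(a_{ii})_{i\in A}$, so $\|\Delta^{-1}\|\le8/\sigma$. For $i\in A$,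
$$\Delta^{-1}QT\alpha e_i=\sum_{k\in A}\frac{a_{ki}}{a_{kk}}e_k=e_i+He_i,\qquad He_i=\sum_{k\in A,\,k\ne i}\frac{a_{ki}}{a_{kk}}e_k .$$
On $\ell_p^A$ we have $\|Hx\|_p^p\le\sum_i|x_i|^p\|He_i\|_p^p$, so
$$\|H\|^p=\max_{i\in A}\|He_i\|_p^p\le(8/\sigma)^p\cdot\tfrac12(\sigma/8)^p=\tfrac12 .$$
Hence $\|(I+H)x\|_p^p\ge\|x\|_p^p-\|Hx\|_p^p\ge\frac12\|x\|_p^p$. So $I+H$ is injective on a finite-dimensional space, hence invertible, and $\|(I+H)^{-1}\|\le2^{1/p}$. Put $\gamma=(I+H)^{-1}\Delta^{-1}Q$. Then $\gamma T\alpha=(I+H)^{-1}(I+H)=\mathrm{Id}$, and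
$$\|\gamma\|\le2^{1/p}\cdot\frac8\sigma\cdot2^{1+1/p},$$
which does not depend on $N$. This is alternative 2.

**Step 5: alternative 2 is impossible when $Y$ is $r$-Banach with $r>p$.** Let $e_i$ be the unit vectors of $\ell_p^N$. If alternative 2 holds, then for every $N$
$$N^{1/p}=\Big\|\gamma T\sum_{i\le N}\alpha e_i\Big\|\le\|\gamma\|\,\|T\|\Big(\sum_{i\le N}\|\alpha e_i\|^r\Big)^{1/r}\le K^2\|T\|\,N^{1/r}.$$
Since $1/p>1/r$, this fails for large $N$. So $JT$ is compact.

**Step 6: maps into Banach spaces.** Let $f$ be a Lipschitz map from $M$ to a Banach space $X$, and let $\widehat T_f:\mathcal E_1(M)\to X$ be its linearization on $\mathcal E_1(M)$. By uniqueness $T_f=\widehat T_fJ$, so $T_fT=\widehat T_f(JT)$ is compact if $JT$ is. $\blacksquare$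

## The boundary cases $p=1$ and $r=p$, and operators that lift

The restriction $p<1$ in the Corollary cannot be dropped, by the result of Godefroy and Kalton quoted at the start: for $p=1$ every separable Banach space has the lifting property. In our proof, $p<1$ enters in Lemma 1, where the exponent $p/(1-p)$ must be finite, and in Step 3 of the proof of Theorem A, where $N^{1-p}$ must grow.

The condition $r>p$ in Theorem B cannot be relaxed to $r=p$. The example after Theorem B, with $M$ an infinite set all of whose nonzero distances are $1$, $Y=\mathcal E_p(M)$ and $T=\mathrm{Id}$, has $JT=J$ not compact.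

Finally, let $S:Y\to X$ be an operator between Banach spaces that can be written $S=\beta_XT$ with $T:Y\to\mathcal E_p(X)$ bounded. By Theorem B with $M=X$ and $f=\mathrm{Id}_X$, such an $S$ is compact. In the other direction, every operator $S=\sum_ky_k^*\otimes x_k$ with $y_k^*\in Y^*$, $x_k\in X$ and $\sum_k\|y_k^*\|^p\|x_k\|^p<\infty$ is of this form. Put $Ty=\sum_ky_k^*(y)\delta(x_k)$. Since $\|\delta(x_k)\|=\|x_k\|$, the $p$-th powers of the norms of the terms are summable, so the series converges in the $p$-Banach space $\mathcal E_p(X)$, with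
$$\|Ty\|\le\Big(\sum_k\|y_k^*\|^p\|x_k\|^p\Big)^{1/p}\|y\|,$$
and $\beta_XTy=\sum_ky_k^*(y)x_k=Sy$. No characterization of the operators that lift is claimed here.
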